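\title{Order-Preserving Grid Drawings of Ordered Trees in Linear Area}

\begin{abstract}
We prove that every ordered tree with $n$ nodes has a planar straight-line grid drawing of area $O(n)$ that preserves the prescribed cyclic order of the edges at every node; the drawing is not required to be upward. This is optimal up to the constant. More precisely, the drawing fits into any rectangle with sides $L_1,L_2\ge Cn^{2/5}$ and $L_1L_2\ge Cn$. The proof cuts a tree with $m$ nodes at about $m^{1/10}$ nodes, draws these very close to one lattice point, and draws the remaining parts recursively in triangular sectors around that point. The sectors can be chosen to have large lattice width at the cost of a fraction $m^{-c}$ of the area, and these losses add up to a constant factor.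
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{ordered tree} is a rooted tree in which a cyclic counterclockwise order of the incident edges is prescribed at every node. A \emph{planar straight-line grid drawing} of a tree, in this paper simply a \emph{drawing}, places the nodes at distinct points of $\Lambda=\mathbb Z^2$ and draws every edge as the segment between its endpoints, so that two edges meet at most in a common endpoint and no node lies in the interior of an edge. The drawing is \emph{order-preserving} if at every node the edges appear counterclockwise in the prescribed cyclic order. It is \emph{upward} if no node has a larger $y$-coordinate than its parent; we impose no such condition. The \emph{width} and \emph{height} of a drawing are the numbers of grid columns and grid rows of the smallest axis-parallel rectangle that encloses it, and its \emph{area} is width times height, the number of grid points in that rectangle.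

It is known that every ordered tree with $n$ nodes has an order-preserving drawing of area $O(n\log n)$, while the only known lower bound is the trivial one: $n$ distinct grid points need area at least $n$. The following question is posed in~\cite{report}: is there a function $o(n\log n)$ that bounds, for all large $n$, the area needed for an order-preserving, not necessarily upward drawing of every ordered tree with $n$ nodes? The answer is yes, and the trivial lower bound is the truth.

\begin{theorem}\label{thm:area}
There is an absolute constant $C$ such that every ordered tree with $n$ nodes has an order-preserving planar straight-line grid drawing (not necessarily upward) of area at most $Cn$. In particular area $o(n\log n)$ always suffices, and the worst-case area is $\Theta(n)$.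
\end{theorem}

\begin{theorem}\label{thm:rect}
There is an absolute constant $C$ such that for all $n$ and all reals $L_1,L_2\ge Cn^{2/5}$ with $L_1L_2\ge Cn$, every ordered tree with $n$ nodes has such a drawing inside $[0,L_1]\times[0,L_2]$, with an arbitrarily chosen node placed at $(0,0)$. In particular width and height can both be $O(\sqrt n)$.
\end{theorem}

The extreme trees suggest linear area. A path lies on a line, with area $n$. A star has its center at $(0,0)$ and its leaves at $(1,0),\dots,(1,n-2)$ in the prescribed order, with area $2(n-1)$. For a general tree one would cut, draw the parts recursively and join them, and the question is how much area the joining wastes. If a tree is cut into two halves and the joining wastes area proportional to the size, the recursion $A(n)\le2A(n/2)+cn$ gives $n\log n$. Linear area requires that the relative waste be summable over the levels of the recursion. We achieve this by cutting much more aggressively. A tree with $m$ nodes is cut into parts of about $m^{9/10}$ nodes, and the joining wastes only a fraction $m^{-c}$ of the area. If the recursion stops at size $M$, then, read from the bottom, the $i$-th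 level has size at least about $M^{(10/9)^i}\ge M^{1+i/9}$, so the relative losses are dominated by a geometric series, whatever $n$ is.

\section{Drawing by directions}\label{sec:idea}

From now on trees are handled in the following form. In a \emph{rooted ordered tree} the children of every node are linearly ordered; at a non-root node this is the counterclockwise order that starts after the edge to the parent. The \emph{preorder} lists a node first and then the subtrees of its children, in order. The joining step of our proof rests on a drawing that is very wasteful but needs nothing except directions.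

\begin{example}\label{ex:directions}
Number the nodes of a rooted ordered tree $0,1,\dots,n-1$ in preorder, fix an integer $c$, put the root at the origin, and put node $i$ at the position of its parent plus $d_i=(1,i-c)$. Figure~\ref{fig:directions} shows a tree with six nodes and $c=3$: the root has children $1$ and $4$, node $1$ has children $2$ and $3$, node $4$ has the child $5$, and the positions of nodes $1,\dots,5$ are $(1,-2)$, $(2,-3)$, $(2,-2)$, $(1,1)$, $(2,3)$.

This is always an order-preserving drawing. The subtree of a node $i$ consists of consecutive numbers $i,\dots,j$. A sum of vectors with positive first coordinate and slopes in $[i-c,j-c]$ is again such a vector. So, seen from the parent of $i$, the edge to $i$ and the whole subtree of $i$ have slopes in $[i-c,j-c]$. These ranges are disjoint and increasing for the children of one node, so different children do not interfere. The edge to the parent lies to the left of a node and its subtree lies to the right, so they do not interfere either, and counterclockwise after the parent edge the children appear by increasing slope. For $c=0$ the drawing has at most $n$ columns and at most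 $n^2$ rows, and for a path rooted at an end the area is indeed of order $n^3$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.5,yscale=0.55]
\fill[gray!20] (0,0)--(2,-4)--(2,0)--cycle;
\fill[gray!20] (0,0)--(2,2)--(2,4)--cycle;
\draw[gray!45] (0,-4) grid (2,4);
\draw[thick] (2,-3)--(1,-2)--(0,0)--(1,1)--(2,3) (1,-2)--(2,-2);
\foreach \x/\y/\t/\s in {0/0/0/left,1/-2/1/below,2/-3/2/right,2/-2/3/right,1/1/4/below,2/3/5/right}
  \node[circle,fill,inner sep=1.5pt,label=\s:{$\t$}] at (\x,\y) {};
\end{tikzpicture}
\caption{A tree whose nodes are numbered in preorder; node $i$ is placed at its parent plus $(1,i-3)$. The subtrees of the two children of the root stay in the disjoint shaded cones of slopes $[-2,0]$ and $[1,2]$.}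
\label{fig:directions}
\end{figure}

Polynomial area is harmless if the drawing is applied to few nodes. So we choose a \emph{core} of about $m^{1/10}$ nodes whose removal leaves parts of size at most about $m^{9/10}$, and we draw the core by directions. On the scale of the available region it is almost a single point $O$. Between the directions used by the core we leave room, in preorder, for triangular sectors with apex near $O$, one for each part, and we draw the parts in their sectors by induction. Three difficulties arise.

First, a sector of the right area may be useless because it is thin with respect to the lattice. The induction has to carry a measure of fatness, and the region has to be cut into fat sectors with almost no waste. This is done in Section~\ref{sec:lattice}. Fatness also provides the short lattice vectors that draw the core in prescribed narrow ranges of directions.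

Second, a part may be attached to the core twice, to a node above it and to a node below it. Section~\ref{sec:core} chooses the core so that nothing worse happens, and Section~\ref{sec:assembly} extends Example~\ref{ex:directions} to a core with parts of both kinds.

Third, a doubly attached part has to be drawn in its sector so that it leaves the neighborhood of $O$ and returns to it. This needs a second inductive statement, formulated in Section~\ref{sec:induction} and proved in Sections~\ref{sec:fans} and~\ref{sec:link}.

\section{Lattice width and fat sectors}\label{sec:lattice}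

A \emph{convex body} is a compact convex subset of the plane with nonempty interior, and $|K|$ denotes its area. Triangles are nondegenerate. When we write a triangle as $(O,P,Q)$, the vertices are listed counterclockwise and $O$ is called the \emph{apex}.

A vector $u\in\Lambda$ is \emph{primitive} if its coordinates are coprime. An \emph{integer functional} is a map $\psi(x,y)=ix+jy$ with $(i,j)\in\mathbb Z^2$, primitive if $(i,j)$ is; the primitive functionals are exactly the maps $\psi_u=\det(u,\cdot)$ with $u$ primitive. A \emph{unimodular map} is a linear map given by an integer matrix of determinant $\pm1$; it preserves $\Lambda$ and areas. Every primitive vector is taken to $(1,0)$ by some unimodular map, and every primitive functional becomes the coordinate $y$ after some unimodular change of coordinates. The \emph{lattice width} of a convex body $K$ is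
\[
\omega(K)=\min_{\psi\ne0}w_\psi(K),\qquad w_\psi(K)=\max_K\psi-\min_K\psi ,
\]
the minimum over nonzero integer functionals. It is attained, because $w_\psi(K)$ grows linearly with the norm of $(i,j)$, and it is attained at a primitive $\psi$. For primitive $\psi$ the lattice is covered by the lines $\psi=k$, $k\in\mathbb Z$, so $\omega(K)$ measures how many lattice lines cross $K$ in the least favorable family. It is invariant under translations and unimodular maps, and $\omega(\theta K)=\theta\,\omega(K)$ for $\theta>0$.

\begin{example}\label{ex:right}
The triangle with vertices $(0,0)$, $(l_1,0)$, $(0,l_2)$ has lattice width $\min(l_1,l_2)$. Indeed $ix+jy$ takes the values $0$, $il_1$, $jl_2$ at the vertices, so its width is at least $\max(|i|l_1,|j|l_2)\ge\min(l_1,l_2)$, with equality for $x$ or $y$. For $l_2=1$ the triangle has no interior lattice point however large its area is.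
\end{example}

So area alone guarantees nothing. Lattice width does. We use Minkowski's theorem: a convex body symmetric about $0$ whose interior contains no nonzero point of $\Lambda$ has area at most $4$.

\begin{lemma}\label{lem:point}
A convex body $K$ with $\omega(K)\ge8$ has a lattice point in its interior. Consequently, if $\omega(K)\ge W>0$, $\varrho=8/W$ and $O$ is any point, then $\varrho(K-O)$ has a lattice point in its interior.
\end{lemma}

\begin{proof}
Let $\tilde K=K-K$, a convex body symmetric about $0$. For $u\in\Lambda\setminus\{0\}$ let $L(u)=\max\{\lambda:\lambda u\in\tilde K\}$, the length of the longest chord of $K$ parallel to $u$, measured in units of $u$. Since $L(u)\to0$ as $|u|\to\infty$ and $L(u')=kL(ku')$, the maximum $L$ of $L(u)$ is attained at a primitive $u$, and after a unimodular map $u=(1,0)$. The interior of $\frac1L\tilde K$ contains no nonzero lattice point $u'$, for otherwise $Lu'\in\operatorname{int}\tilde K$ and $L(u')>L$. By Minkowski's theorem $|\tilde K|\le4L^2$. Let $w\ge8$ be the width of $K$ for the functional $y$. Then $\tilde K$ contains $(\pm L,0)$, a point of height $w$ and its negative; these four points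 span a quadrilateral of area $2Lw$. Hence $2Lw\le4L^2$ and $L\ge w/2\ge4$.

The length of the horizontal chord of $K$ at height $y$ is a nonnegative concave function on an interval $[y_-,y_+]$ of length $w$, with maximum $L$ at some $y_0$. By concavity it is at least $L/2\ge2$ on $[\frac{y_-+y_0}2,\frac{y_0+y_+}2]$, an interval of length $w/2\ge4$. Take an integer $y$ in the interior of this interval. The open chord at height $y$ consists of interior points of $K$ and has length at least $2$, so it contains a lattice point. The second statement follows since $\omega(\varrho(K-O))\ge\varrho W=8$.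
\end{proof}

A subset with a fixed share of the area keeps a comparable share of the lattice width.

\begin{lemma}\label{lem:share}
If $K\subset\Delta$ are convex bodies and $|K|\ge\lambda|\Delta|$, then $\omega(K)\ge\frac\lambda2\,\omega(\Delta)$.
\end{lemma}

\begin{proof}
Let $\psi$ be primitive; after a unimodular change of coordinates $\psi=y$. Let $c$ be the length of the longest horizontal chord of $\Delta$. Horizontal chords of $K$ have length at most $c$, so $|K|\le c\,w_\psi(K)$. The convex hull of the longest chord, a highest point and a lowest point of $\Delta$ has area at least $\frac12c\,w_\psi(\Delta)$. Thus $c\,w_\psi(K)\ge\lambda|\Delta|\ge\frac\lambda2c\,w_\psi(\Delta)\ge\frac\lambda2c\,\omega(\Delta)$.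
\end{proof}

For a triangle $K=(O,P,Q)$ of area $f$ parametrize the line $PQ$ by area, $E(x)=P+\frac xf(Q-P)$ for $x\in\mathbb R$. For $J=[x_1,x_2]\subset[0,f]$ the \emph{sector} $K_J=\operatorname{conv}(O,E(x_1),E(x_2))$ has area $|J|=x_2-x_1$.

In the induction a triangle of area $a$ will have lattice width at least $a^{2/5}$. A sector with a fraction $\lambda$ of the area may therefore lose the factor $\lambda^{2/5}$ in width, whereas Lemma~\ref{lem:share} loses the factor $\lambda/2$. The loss in Lemma~\ref{lem:share} is real for some sectors, but these can be avoided cheaply.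

\begin{example}\label{ex:skip}
Let $K$ have vertices $(0,0)$, $(l,0)$, $(0,l)$, so $f=l^2/2$, $\omega(K)=l$ and $E(x)=(l-2x/l,\,2x/l)$. The sector $K_{[0,A]}$ has height $2A/l=(A/f)\,\omega(K)$, as thin as Lemma~\ref{lem:share} permits up to the factor $2$. But $K_{[x,x+A]}$ contains the apex, so its height is $2(x+A)/l$, and this exceeds a given $W$ once $x\ge Wl/2$. Skipping a fraction $W/l$ of the area removes the danger from the direction $(1,0)$. A primitive vector $u=(i,j)$ with $i,j\ge0$ and $i+j=k$ points to some $E(x_u)$, and $\psi_u(E(x))=2k(x-x_u)/l$. So $u$ endangers only sectors within distance $Wl/2k$ of $x_u$, and it endangers no sector of area $A$ unless $k<Wl/2A$. There are at most $k+1\le2k$ vectors for each $k$, each excluding an interval of length $Wl/k$, so together they exclude at most $\frac{Wl}{2A}\cdot2Wl=2f\,W^2/A$.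
\end{example}

The two quantities $W/\omega(K)$ and $W^2/A$ govern the waste in general.

\begin{lemma}[Allocation]\label{lem:alloc}
Let $K=(O,P,Q)$ be a triangle of area $f$ with $O\in\Lambda$ and $\omega(K)\ge w_0$. Let $0<W\le w_0/2$, $A_{\min}>0$ and
\[
b_K=f\left(\frac{16W}{w_0}+\frac{12W^2}{A_{\min}}\right).
\]
If $A_1,\dots,A_k\ge A_{\min}$ and $\sum_iA_i+b_K<f$, then there are intervals $J_i=[x_i,x_i+A_i]\subset[0,f]$ with $x_i+A_i\le x_{i+1}$ and $\omega(K_{J_i})\ge W$ for all $i$.
\end{lemma}

\begin{proof}
Let $O=0$. From $\det(P,Q)=2f$ we get $\det(E(x),E(x'))=2(x'-x)$.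

\emph{Widths of sectors.} Let $u$ be primitive. If $u$ is parallel to $PQ$, then $\psi_u$ is constant on the line $PQ$, so $w_{\psi_u}(K_J)=w_{\psi_u}(K)\ge w_0>W$ for all $J$. Otherwise, after replacing $u$ by $-u$ if necessary, $L_uu=E(x_u)$ for some $L_u>0$ and $x_u\in\mathbb R$. Then $\psi_u(E(x))=2(x-x_u)/L_u$ and $\psi_u(0)=0$, so
\begin{equation}\label{eq:sectorwidth}
w_{\psi_u}(K_J)=\frac2{L_u}\operatorname{diam}(\{x_u\}\cup J).
\end{equation}

\emph{Dangerous directions.} Suppose $J\subset[0,f]$, $|J|\ge A_{\min}$ and $\omega(K_J)<W$. Then $\operatorname{diam}(\{x_u\}\cup J)<WL_u/2$ for some $u$, and four things follow. First, $A_{\min}<WL_u/2$, that is, $L_u>L_0:=2A_{\min}/W$. Second, $J$ lies in $\mathcal B_u:=(x_u-WL_u/2,\,x_u+WL_u/2)$. Third, $x_u$ has distance less than $WL_u/2$ from $[0,f]$, so \eqref{eq:sectorwidth} for $[0,f]$ gives $w_0<2f/L_u+W$; since $W\le w_0/2$, this means $L_u<4f/w_0$. Fourth, that distance is then less than $2fW/w_0\le f$, so $x_u\in(-f,2f)$.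

Let $\mathcal U$ be the set of primitive $u$ with $L_0<L_u<4f/w_0$ and $x_u\in(-f,2f)$. It is bounded, hence finite. Let $\mathcal B=\bigcup_{u\in\mathcal U}\mathcal B_u$, a bounded open set. We have shown: if $J\subset[0,f]$, $|J|\ge A_{\min}$ and the left endpoint of $J$ is not in $\mathcal B$, then $\omega(K_J)\ge W$.

\emph{Counting.} For $L>0$ the vectors $u\in\mathcal U$ with $L_u\ge L$ lie in the triangle $\frac1L\operatorname{conv}(0,E(-f),E(2f))$, of area $3f/L^2$. Being primitive, they have distinct directions. Sort them by angle; consecutive ones have a positive integer determinant, so with $0$ they span triangles of area at least $\frac12$, with disjoint interiors, inside that triangle. Hence there are at most $1+6f/L^2$ such vectors. The vectors with $2^jL_0<L_u\le2^{j+1}L_0$ therefore contribute at most $2^{j+1}L_0+12f/(2^jL_0)$ to $\sum L_u$. Only $j\ge0$ with $2^jL_0<4f/w_0$ occur, and summing the two geometric series gives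
\[
\sum_{u\in\mathcal U}L_u\le\frac{16f}{w_0}+\frac{24f}{L_0}=\frac{16f}{w_0}+\frac{12fW}{A_{\min}} .
\]
Since $\mathcal B_u$ has length $WL_u$, the measure of $\mathcal B$ is at most $b_K$.

\emph{Greedy choice.} Let $x_1$ be the least point of $[0,\infty)\setminus\mathcal B$, and let $x_{i+1}$ be the least point of $[x_i+A_i,\infty)\setminus\mathcal B$. The part of $[0,x_i+A_i]$ outside $J_1\cup\dots\cup J_i$ lies in $\mathcal B$, so $x_i+A_i\le\sum_{j\le i}A_j+b_K<f$. Thus $J_i\subset[0,f]$, and its left endpoint is not in $\mathcal B$.
\end{proof}

\section{The core}\label{sec:core}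

Removing few nodes so that the components are small is easy. But a component may then have many core nodes attached below it, and all of them are to be drawn near one point. Closing the core under lowest common ancestors reduces their number to one. It cannot be reduced to zero: if a path is rooted at an end and cut at several nodes, the pieces between consecutive cuts are attached on both sides. The \emph{top} of a component is its node nearest to the root.

\begin{lemma}\label{lem:core}
Let $T$ be a rooted tree with root $r$ and at most $m$ nodes, let $y$ be a node and $h\ge1$. There is a set $S$ of nodes with $r,y\in S$ and $|S|\le4m/h+8$ such that every component $X$ of $T-S$ has at most $h$ nodes and at most one node of $S$ has its parent in $X$. If there is such a node $q$, then its parent $t$ is not the top $s$ of $X$.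
\end{lemma}

\begin{proof}
\emph{Small components.} Going from the leaves up, define $n(v)=1+\sum n(c)$, summed over the children $c\notin S_1$ of $v$, and put $v$ into $S_1$ if and only if $n(v)>h$. The number $n(v)$ counts $v$ and the descendants reached from $v$ without entering $S_1$. For different $v\in S_1$ these sets are disjoint and have more than $h$ nodes, so $|S_1|\le m/h$. A component of $T-S_1$ with top $s$ has $n(s)\le h$ nodes, and enlarging $S_1$ only shrinks components.

\emph{One lower neighbor.} Let $U$ be the subtree formed by the paths from $r$ to the at most $k=m/h+2$ nodes of $S_1\cup\{r,y\}$, and let $S_2$ consist of these nodes and the nodes with at least two children in $U$. The leaves of $U$ lie in $S_1\cup\{r,y\}$, and a rooted tree has fewer branching nodes than leaves, so $|S_2|\le2k-1$. The lowest common ancestor of two nodes of $U$ is one of them or a branching node of $U$, so $S_2$ is closed under lowest common ancestors.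

Suppose that $q_1\ne q_2$ in $S_2$ have parents $t_1,t_2$ in one component $X$ of $T-S_2$. If $q_1$ were an ancestor of $q_2$, it would lie on the path from the top of $X$ to $t_2$, which runs inside $X$; this is impossible, and so is the symmetric case. Hence the lowest common ancestor of $q_1,q_2$ is that of $t_1,t_2$. It lies on the path between $t_1$ and $t_2$, so in $X$, and it lies in $S_2$, a contradiction.

\emph{Separating $s$ from $t$.} For each component $X$ of $T-S_2$ whose top $s$ is the parent of a node $q\in S_2$, add $s$; call the result $S$. Different components have different $q$, and $q\ne r$, so $|S|\le2|S_2|-1\le4m/h+8$. The parent of an added node lies in $S_2$, so no component of $T-S$ contains the parent of an added node. Thus the untouched components keep their properties, and the components of $X-s$ contain no parent of a node of $S$, because $q$ was the only candidate and its parent is $s$.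
\end{proof}

We call $S$ a \emph{core}. A component $X$ of $T-S$ that contains the parent $t_X$ of a core node $q_X$ is a \emph{link}, with top $s_X\ne t_X$. The other components are \emph{twigs}; a twig is the full subtree of its top. A link or twig \emph{hangs from} the parent of its top, which is a core node since $r\in S$. Every core node other than $r$ is either a child of a core node or equal to $q_X$ for exactly one link $X$. The set $S=V(T)$ is also admitted as a core; it has neither links nor twigs.

\section{Assembling a drawing around the core}\label{sec:assembly}

\subsection*{The two kinds of drawings}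

Twigs are attached to the apex of their sector only.

\begin{definition}\label{def:rooted}
A \emph{rooted drawing} of a rooted ordered tree in a triangle $\Delta$ with apex $O\in\Lambda$ is a drawing with the root at $O$ and all other nodes in $\operatorname{int}\Delta$, with the correct cyclic order at all non-root nodes, and with the edges at the root leaving in increasing angle (inside the angle of $\Delta$ at $O$) in the order of the children.
\end{definition}

A link $X$ has in addition an edge to $q_X$. We shall give $X$ one sector and place $q_X$, with all its descendants, in later directions. A \emph{two-ended tree} is a tree $X$ with cyclic orders at its nodes, two nodes $s\ne t$, and a prescribed place in the cyclic order for one extra edge at $s$ and one at $t$. A link is a two-ended tree, the extra edges leading to the parent of $s_X$ and to $q_X$.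

\begin{definition}\label{def:link}
Let $X$ be a two-ended tree, $\Delta=(p,P,Q)$ a triangle with $p\in\Lambda$, and
\[
q=p+\alpha(P-p)+\beta(Q-p)\in\Lambda,\qquad\alpha<0<\beta .
\]
A \emph{link drawing} of $X$ in $\Delta$ with end $q$ is a drawing of $X$ with all nodes in $\operatorname{int}\Delta$ that, together with the segments $ps$ and $tq$, is a drawing of the tree $X+ps+tq$ with the correct cyclic order at all nodes of $X$.
\end{definition}

The condition $\alpha<0<\beta$ says that, seen from $p$, the point $q$ comes counterclockwise after $Q$ but less than a half turn after $P$.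

\subsection*{Sequences and layouts}

Let $T$ be a rooted ordered tree with root $r$ and core $S$. To draw links we shall have to reserve a free range of directions at one core node for a long edge that leaves the picture. So we allow one node $y\in S$ to carry a \emph{port}, a symbol that is treated as an extra child of $y$ at a prescribed place in the order.

A core node may have very many small twigs (think of a star), too many to give each its own sector. So at every $v\in S$ each maximal run of consecutive children that are tops of twigs is partitioned into consecutive \emph{blocks}; the tree of a block consists of $v$, as root, and the twigs of the block. Moreover each core node needs a range of directions for the vector that places it, and we reserve one by a placeholder. The \emph{atoms} are thus a \emph{dummy} $D_v$ for each $v\in S$, the links, and the blocks.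

The preorder of Example~\ref{ex:directions} becomes a sequence $\operatorname{Seq}(v)$ for $v\in S$. It starts with $D_v$ and then runs through the children of $v$ in order, writing
\begin{itemize}
\item $\operatorname{Seq}(c)$ for a child $c\in S$,
\item $X,\operatorname{Seq}(q_X)$ for a link $X$ hanging from $v$,
\item the block for a block,
\item the port for the port.
\end{itemize}
These pieces are the \emph{slots} of $v$. For example, if $r$ has a block $G_1$, a link $X$ and a block $G_2$ in this order, and $q=q_X$ has one block $G_3$, then $\operatorname{Seq}(r)=D_r,G_1,X,D_q,G_3,G_2$. For $v\in S\setminus\{r\}$ let $v^\uparrow$ be the nearest proper ancestor of $v$ in $S$; for $v=q_X$ it is the node from which $X$ hangs.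

Directions are angles, increasing counterclockwise. For an open interval $\Theta$ of directions of length at most $\pi$, let $\operatorname{cone}(\Theta)$ be the set of nonzero vectors with direction in $\Theta$. It is an open convex cone: it is closed under addition and positive scaling, and it never contains both $d$ and $-d$. Disjoint subintervals of such an interval have disjoint cones.

A \emph{layout} consists of a point $O\in\Lambda$, an open interval $\Theta^*$ of directions of length at most $\pi$, and
\begin{itemize}
\item for each entry $e$ of $\operatorname{Seq}(r)$ an open interval $\Theta_e\subset\Theta^*$, these intervals being disjoint and increasing along $\operatorname{Seq}(r)$;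
\item for each atom $e$ a triangle $K_e$ with apex $O$ whose angle at $O$ is the closure of $\Theta_e$;
\item for each $v\in S\setminus\{r\}$ a vector $d_v\in\Lambda\cap\operatorname{cone}(\Theta_{D_v})$.
\end{itemize}
Put $\operatorname{pos}(r)=O$ and $\operatorname{pos}(v)=\operatorname{pos}(v^\uparrow)+d_v$. The \emph{body} of an atom $e$ that is a block of $v$ or a link hanging from $v$ is the triangle $\operatorname{pos}(v)+(K_e-O)$ with apex $\operatorname{pos}(v)$. Let $\Theta(v)$ be the smallest open interval that contains all $\Theta_e$ with $e$ in $\operatorname{Seq}(v)$; then $d_v\in\operatorname{cone}(\Theta(v))$.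

The point $\operatorname{pos}(q_X)$ is an admissible end for the body of $X$. Indeed, let $q=q_X$ and $K_X-O=(0,P_X,Q_X)$, and write $d_q=\alpha P_X+\beta Q_X$. Taking determinants with $Q_X$ and $P_X$ gives
\begin{equation}\label{eq:alphabeta}
\alpha=-\frac{\det(Q_X,d_q)}{\det(P_X,Q_X)}<0,\qquad\beta=\frac{\det(P_X,d_q)}{\det(P_X,Q_X)}>0 .
\end{equation}
The signs hold because $\Theta_{D_q}$ follows $\Theta_X$, so the direction of $d_q$ is strictly larger than those of $P_X$ and $Q_X$, and by less than $\pi$ since $d_q$ points into the open interval $\Theta^*$ and $P_X,Q_X$ into its closure.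

\begin{lemma}[Assembly]\label{lem:assembly}
Let a layout be given. Suppose that the tree of every block has a rooted drawing in the body of the block, and that every link $X$ has a link drawing in its body with end $\operatorname{pos}(q_X)$. Then these drawings, the points $\operatorname{pos}(v)$ and the straight edges between adjacent core nodes form a drawing $\Gamma$ of $T$ such that:
\begin{itemize}
\item[(a)] $\Gamma\setminus\{O\}\subset O+\operatorname{cone}(\Theta^*)$;
\item[(b)] the cyclic orders are correct at all non-root nodes (disregarding the port), and the edges at $r$ leave in increasing angle within $\Theta^*$ in the order of the children;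
\item[(c)] if $y$ carries the port and $z^*-\operatorname{pos}(y)\in\operatorname{cone}(\Theta_{\rm port})$, then the segment from $\operatorname{pos}(y)$ to $z^*$ meets $\Gamma$ only in $\operatorname{pos}(y)$, lies in $O+\operatorname{cone}(\Theta^*)$ apart from $\operatorname{pos}(y)$, and takes the place of the port in the order at $y$.
\end{itemize}
\end{lemma}

\begin{proof}
For $v\in S$ let $\Gamma_v$ be the part of $\Gamma$ formed by $v$ and its descendants, together with the \emph{port cone} $\operatorname{pos}(y)+\operatorname{cone}(\Theta_{\rm port})$ if $y$ is $v$ or a descendant of $v$. We prove by induction, from the lowest core nodes up: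
\begin{itemize}
\item[(1)] $\Gamma_v\setminus\{\operatorname{pos}(v)\}\subset\operatorname{pos}(v)+\operatorname{cone}(\Theta(v))$;
\item[(2)] the tree part of $\Gamma_v$ is a drawing and is disjoint from the port cone;
\item[(3)] the child edges at $v$, and the directions of the port if $v=y$, come in increasing angle within $\Theta(v)$ in the order of the children;
\item[(4)] the cyclic orders, port included, are correct at all proper descendants of $v$.
\end{itemize}
Let $p=\operatorname{pos}(v)$. With each slot of $v$ associate the smallest open interval containing the $\Theta_e$ of the entries of that slot. Slots are consecutive pieces of the sequence, so these intervals are disjoint, increasing, and contained in $\Theta(v)$. We show that the part of $\Gamma_v$ belonging to a slot lies, apart from $p$, in the cone at $p$ over the interval of the slot, and that (2)--(4) hold within the slot. Then different slots meet only in $p$ and come in the right order, and (1)--(4) follow.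

\emph{Block $e$.} All nodes except $v$ are interior points of the body. A segment from a point of a convex body to an interior point is interior except possibly for its first endpoint, so everything except $p$ lies in the interior of the body, hence in $p+\operatorname{cone}(\Theta_e)$. The rest is Definition~\ref{def:rooted}.

\emph{Port.} Here $v=y$, and the slot is the cone $p+\operatorname{cone}(\Theta_{\rm port})$ itself.

\emph{Child $c\in S$.} Since $d_c\in\operatorname{cone}(\Theta(c))$ and the cone is closed under addition, (1) for $c$ shows $\Gamma_c\subset p+\operatorname{cone}(\Theta(c))$; the edge $vc$ without $p$ lies there too. The points of the edge other than $\operatorname{pos}(c)$ are $\operatorname{pos}(c)-\lambda d_c$ with $\lambda>0$, and $-\lambda d_c\notin\operatorname{cone}(\Theta(c))$, so the edge meets $\Gamma_c$ only in $\operatorname{pos}(c)$. The direction $-d_c$ of the parent edge at $c$ lies outside $\Theta(c)$, so by (3) for $c$ the children follow it counterclockwise in the right order.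

\emph{Link $X$.} Write $s,t,q$ for the positions of $s_X,t_X,q_X$, and $\Theta'=\Theta(q_X)$, $d=q-p\in\operatorname{cone}(\Theta')$. As for a block, the drawing of $X$ and the edge $ps$ lie in $p+\operatorname{cone}(\Theta_X)$ apart from $p$. As for a child, $\Gamma_{q_X}\subset p+\operatorname{cone}(\Theta')$. These two cones are disjoint. Both endpoints of $tq$ lie in the cone at $p$ over the interval of the slot, so the segment does. Now $t-q\notin\operatorname{cone}(\Theta')$, for otherwise $t-p=(t-q)+d\in\operatorname{cone}(\Theta')$, while $t-p\in\operatorname{cone}(\Theta_X)$. By (1) for $q_X$ the segment $tq$ meets $\Gamma_{q_X}$ only in $q$, and since the direction $t-q$ of the parent edge lies outside $\Theta'$, the order at $q_X$ is correct. The intersections of $tq$ with $X$ and $ps$, and the orders at the nodes of $X$, are covered by Definition~\ref{def:link}.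

For $v=r$, statements (1)--(4) give (a) and (b). The segment in (c) lies in the port cone apart from $\operatorname{pos}(y)$, so (c) follows as well.
\end{proof}

\begin{remark}\label{rem:affine}
The proof uses only that the cones are convex and disjoint and that directions are cyclically ordered. An orientation-preserving affine change of coordinates preserves all this, so the angles in a layout may be measured in any such coordinates.
\end{remark}

\section{The induction}\label{sec:induction}

\subsection*{The two statements}

Let $M$ be a large integer, to be fixed as an absolute constant, and let $F=M^{20}$. For integers $m\ge1$ put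
\[
F_m=F\,(2-m^{-1/100})\in[F,2F],\qquad\varphi(m)=F_m\,m .
\]
Both are increasing in $m$. The number $F_m$ is the area granted per node. It is bounded, which gives linear area, and it grows a little from size $m^{9/10}$ to size $m$, which pays for the waste at one level.

\medskip
\noindent$\mathsf R(m)$: every rooted ordered tree with at most $m$ nodes has a rooted drawing in every triangle $\Delta$ with apex in $\Lambda$, $|\Delta|=\varphi(m)$ and $\omega(\Delta)\ge\varphi(m)^{2/5}$.

\medskip
\noindent$\mathsf L(m)$: every two-ended tree with at most $m$ nodes has a link drawing in every triangle $\Delta=(p,P,Q)$ with $p\in\Lambda$, $|\Delta|=\varphi(m)$ and $\omega(\Delta)\ge\varphi(m)^{2/5}$, for every end $q\in\Lambda$ with $\alpha<0<\beta\le m^{-1/10}$.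

\begin{proposition}\label{prop:main}
If $M$ is large enough, then $\mathsf R(m)$ and $\mathsf L(m)$ hold for all $m\ge m_0:=\lceil M^{4/5}\rceil$.
\end{proposition}

The \emph{base case} is $m_0\le m\le M$. There the area $\varphi(m)\ge M^{20}$ is a huge power of the number of nodes, and the whole tree can be drawn by directions. The lower end $m_0$ is there to make the bound $\beta\le m^{-1/10}$ small. For $m>M$ we assume both statements for all $m'$ with $m_0\le m'<m$, and we use the parameters
\[
h=\lceil m^{9/10}\rceil,\qquad\ell=\lceil m^{4/5}\rceil,\qquad\nu=\tfrac18m^{-9/1000},\qquad\varepsilon=10^{-5}\nu^4,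
\]
\[
a=\varphi(m),\qquad A_{\min}=\varphi(\ell),\qquad A_{\max}=\varphi(h+1),\qquad W=A_{\max}^{2/5},\qquad\varrho=8/W .
\]
Here $h$ bounds the size of the parts, and $\nu$ is the fraction of the area that we can afford to waste. Every atom is treated as if it had at least $\ell$ nodes, so all sectors have area between $A_{\min}$ and $A_{\max}$, and lattice width $W$ is enough for all of them. The exponents are chosen with two aims. In terms of powers of $m$, the quantity $W^2\approx m^{18/25}$ is much smaller than $A_{\min}\approx m^{20/25}$, so allocation is cheap. And $1/\varrho\approx m^{9/25}$ is much larger than both the number $m^{1/10}$ of atoms and the ratio $a/A_{\min}\approx m^{1/5}$, so the core is tiny even when compared with the smallest sector.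

\begin{lemma}\label{lem:param}
There is an absolute constant $M_1$ such that for $M\ge M_1$ and all $m>M$:
\begin{itemize}
\item[(a)] $m_0\le\ell\le h$, $\;h+1\le2m^{9/10}<m$, $\;\nu\le\frac1{100}$;
\item[(b)] $A_{\max}\le\frac\nu{100}a$ and $m^{-1/10}\le\frac\nu{100}$;
\item[(c)] if $w_0\ge\frac12\nu^2a^{2/5}$, then $W\le w_0/2$ and $\frac{16W}{w_0}+\frac{12W^2}{A_{\min}}\le\frac\nu{100}$;
\item[(d)] $100\,m^{1/10}\varrho\le\varepsilon$ and $8a^{-2/5}\le\varepsilon$;
\item[(e)] $2a\varrho/A_{\min}\le(h+1)^{-1/10}$;
\item[(f)] if $m_1,\dots,m_k\le h+1$ and $\sum m_i\le m+300m^{9/10}$, then $\sum\varphi(m_i)\le(1-\nu)a$.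
\end{itemize}
\end{lemma}

\begin{proof}
We use $F$ only through $F\ge1$ and $F\le F_m\le2F$, so how large $m$ must be does not depend on $F$, and there is no circularity in $F=M^{20}$. Part (a) holds for large $m$, with $\ell\ge m_0$ because $m>M$. From (a), $a\ge m$ and $A_{\max}\ge h+1\ge m^{9/10}$ we get
\[
A_{\max}\le F_m(h+1)\le2m^{-1/10}a,\qquad A_{\min}\ge F m^{4/5}\ge\tfrac12m^{-1/5}a,
\]
\[
m^{9/25}\le W\le2^{2/5}m^{-1/25}a^{2/5},\qquad\frac{W^2}{A_{\min}}\le2^{9/5}m^{-2/25}\Bigl(\frac ma\Bigr)^{1/5}\le4m^{-2/25},\qquad\varrho\le8m^{-9/25}.
\]
In (c), $W/w_0\le4m^{-1/25}\nu^{-2}=256\,m^{-0.022}$. Parts (b)--(e) now reduce to the following comparisons, in each of which the middle column decays faster than the right one.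
\[
\begin{array}{lll}
\mbox{quantity}&\mbox{at most}&\mbox{required bound}\\[2pt]
A_{\max}/a,\ \ m^{-1/10}&2m^{-0.1}&\nu/100=m^{-0.009}/800\\
W/w_0&256\,m^{-0.022}&1/2\\
16W/w_0+12W^2/A_{\min}&4096\,m^{-0.022}+48\,m^{-0.08}&\nu/100\\
100\,m^{1/10}\varrho,\ \ 8a^{-2/5}&800\,m^{-0.26}&\varepsilon=10^{-5}8^{-4}m^{-0.036}\\
2a\varrho/A_{\min}&32\,m^{-0.16}&(h+1)^{-1/10}\ge2^{-0.1}m^{-0.09}
\end{array}
\]
For (f), when $m$ is large,
\[
F_m-F_{h+1}\ge F\bigl((2m^{0.9})^{-0.01}-m^{-0.01}\bigr)=Fm^{-0.009}\bigl(2^{-0.01}-m^{-0.001}\bigr)\ge\tfrac12Fm^{-0.009}=4\nu F\ge2\nu F_m ,
\]
and $300m^{-1/10}\le\nu$. Hence $\sum\varphi(m_i)\le F_{h+1}\sum m_i\le(1-2\nu)(1+\nu)F_mm\le(1-\nu)a$.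
\end{proof}

We fix $M\ge M_1$ so large that also $256M^{-6}\le10^{-13}$ and $M^{-2/25}\le10^{-4}$; these two inequalities serve the base case.

\subsection*{Areas of the atoms}

Let $m>M$. Given a core from Lemma~\ref{lem:core} with threshold $h$, form the blocks greedily: go along each run and start a new block when the next twig would bring the number of nodes in the twigs of the current block above $h$. Give each atom $e$ the \emph{weight}
\[
m_e=\ell\ \mbox{ for a dummy},\qquad m_e=\max(|X|,\ell)\ \mbox{ for a link }X,\qquad m_e=\max(1+c,\ell)\ \mbox{ for a block},
\]
where $c$ is the number of nodes in the twigs of the block, and put $A_e=\varphi(m_e)$. Then $m_e\in[\ell,h+1]$ and $A_e\in[A_{\min},A_{\max}]$.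

\begin{lemma}\label{lem:budget}
Let $m>M$. Apply this construction to one tree, or to two trees, with at most $m$ nodes in total and at most one port in each tree. Then the total number $N$ of atoms is at most $100m^{1/10}$, and $\sum_eA_e\le(1-\nu)a$.
\end{lemma}

\begin{proof}
Let $S$ be the union of the cores. Then $|S|\le4m/h+16\le20m^{1/10}$. There are $|S|$ dummies and at most $|S|$ links. At a node $v$ the number of runs is at most one more than the number of slots that are not blocks. Every non-root node of $S$ accounts for exactly one child slot or link slot, and there are no more ports than roots, so there are at most $2|S|$ runs. Two consecutive blocks of a run have more than $h$ nodes together, so a run with $c$ nodes has at most $1+2c/h$ blocks. Altogether $N\le4|S|+2m/h\le82m^{1/10}$. Each weight is at most $\ell+1$ plus the number of non-core nodes in the atom, so $\sum m_e\le m+N(\ell+1)\le m+100m^{1/10}\cdot3m^{4/5}$. Lemma~\ref{lem:param}(f) gives the claim.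
\end{proof}

The next lemma is the only place where the induction hypothesis enters. The point to check is that the end of a link is close to the apex in the sense of $\mathsf L$.

\begin{lemma}\label{lem:recurse}
Let $m>M$ and assume $\mathsf R(m')$ and $\mathsf L(m')$ for $m_0\le m'<m$. Consider a layout in which all $K_e$ lie in one triangle $\Delta$ of area $a$, with $|K_e|=A_e$, $\omega(K_e)\ge W$, and $d_v\in\Lambda\cap\operatorname{int}\varrho(K_{D_v}-O)$; such vectors exist by Lemma~\ref{lem:point}. Then the drawings required in Lemma~\ref{lem:assembly} exist.
\end{lemma}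

\begin{proof}
The body of an atom $e$ is a translate of $K_e$ with apex in $\Lambda$, of area $\varphi(m_e)$ and lattice width at least $W\ge\varphi(m_e)^{2/5}$, and $m_0\le m_e<m$. The tree of a block has at most $m_e$ nodes, so $\mathsf R(m_e)$ draws it. Let $X$ be a link and $q=q_X$. Take coordinates with respect to the basis formed by two edge vectors of $\Delta$ at a vertex. A difference of two points of $\Delta$ has coordinates in $[-1,1]$. So $P_X$ has sup-norm at most $1$ and $d_q$ has sup-norm at most $\varrho$, and their determinant in these coordinates is at most $2\varrho$ in absolute value. True determinants are $\pm2a$ times these, and $\det(P_X,Q_X)=2A_X\ge2A_{\min}$. By \eqref{eq:alphabeta} and Lemma~\ref{lem:param}(e),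
\[
0<\beta\le\frac{2a\cdot2\varrho}{2A_{\min}}\le(h+1)^{-1/10}\le m_X^{-1/10},
\]
and $\alpha<0$. So $\mathsf L(m_X)$ draws $X$.
\end{proof}

\section{Rooted drawings}\label{sec:rooted}

We prove $\mathsf R(m)$. Let $T$ be the tree, $r$ its root, $O$ the apex of $\Delta$, $a=\varphi(m)$, and $\Theta^*$ the open interval of directions of $\Delta$ at $O$. Write $\Delta_0=\Delta-O=(0,P_0,Q_0)$, so that $\theta\Delta_0=\{\lambda P_0+\mu Q_0:\lambda,\mu\ge0,\ \lambda+\mu\le\theta\}$. This description shows that $\theta\Delta_0+\theta'\Delta_0=(\theta+\theta')\Delta_0$, that the same holds for the interiors, and that $\operatorname{int}\theta\Delta_0\subset\operatorname{int}\Delta_0$ for $0<\theta\le1$. In both cases below $\Theta_e$ is the open angle of $K_e$ at $O$.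

\emph{Base case.} Take $S=V(T)$, so that all atoms are dummies. Divide $\Delta$ into $|T|\le m$ sectors of equal area and assign them to the dummies in order. By Lemma~\ref{lem:share} each has lattice width at least $W':=a^{2/5}/(2m)$. Let $\varrho'=8/W'$ and choose $d_v\in\Lambda\cap\operatorname{int}\varrho'(K_{D_v}-O)\subset\operatorname{int}\varrho'\Delta_0$ by Lemma~\ref{lem:point}. Since $a\ge M^{20}$, we have $m\varrho'=16m^2a^{-2/5}\le16M^{-6}<1$. For $v\ne r$ the vector $\operatorname{pos}(v)-O$ is a sum of at least one and fewer than $m$ of the $d$'s, so it lies in $\operatorname{int}\Delta_0$. Lemma~\ref{lem:assembly}, whose hypothesis is void here, gives a rooted drawing.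

\emph{Inductive step.} Take $S$ from Lemma~\ref{lem:core} with threshold $h$ and $y=r$, without port. The bodies are slightly displaced copies of the $K_e$, so we allocate in the smaller triangle $K=O+(1-\frac\nu8)\Delta_0$. It has $|K|\ge(1-\frac\nu4)a$ and $w_0:=\omega(K)\ge\frac12a^{2/5}$. By Lemma~\ref{lem:param}(c), $W\le w_0/2$ and $b_K\le\frac\nu{100}a$. By Lemma~\ref{lem:budget}, $\sum A_e+b_K\le(1-\nu+\frac\nu{100})a<|K|$. Lemma~\ref{lem:alloc} gives sectors $K_e$ of $K$, in the order of $\operatorname{Seq}(r)$, with $|K_e|=A_e$ and $\omega(K_e)\ge W$. Choose the $d_v$ as in Lemma~\ref{lem:recurse}; then Lemma~\ref{lem:assembly} gives a drawing of $T$ with the right orders.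

It remains to locate the nodes. For $v\in S\setminus\{r\}$ the vector $\operatorname{pos}(v)-O$ is a sum of at least one and at most $N$ vectors of $\operatorname{int}\varrho\Delta_0$, and $N\varrho\le\varepsilon\le\nu/8$ by Lemmas~\ref{lem:budget} and~\ref{lem:param}(d). So it lies in $\operatorname{int}\frac\nu8\Delta_0\subset\operatorname{int}\Delta_0$. The bodies lie in $O+\frac\nu8\Delta_0+(1-\frac\nu8)\Delta_0=\Delta$, and the nodes outside $S$ are interior to bodies. Hence all nodes except $r$ lie in $\operatorname{int}\Delta$, and $\mathsf R(m)$ is proved.

\section{Four fans in a triangle}\label{sec:fans}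

In a link drawing the path from $p$ through $s$ and $t$ to $q$ has subtrees on both sides. If this path stayed near $p$, the subtrees on its left would have to come, in angle, after $q$ and everything below $q$, that is, outside $\Delta$. So we bend the path into a large counterclockwise loop: from $p$ along the side $pP$ to a point $B_1$, across $\Delta$ to a point $B_2$ near the side $pQ$, and back to $q$. The subtrees on the left go inside the loop and those on the right outside. To this end we cut $X$ at an edge $yz$ of the path from $s$ to $t$, which exists because $s\ne t$, and assemble the two halves around $B_1$ and $B_2$, each with a port for the long edge $yz$. Each half needs one region on either side of its port, so we need four regions, which we call \emph{fans}. Their areas are dictated by the tree, and together they must fill $\Delta$ up to a small fraction. The triangle $pB_1B_2$ has to hold the two inner fans, and this determines where $B_1$ and $B_2$ are; see Figure~\ref{fig:fans}.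

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=7]
\draw (0,0) node[below left]{$p$}--(1,0) node[below]{$P$}--(0,1) node[left]{$Q$}--cycle;
\filldraw[fill=gray!30] (.57,.07)--(.86,.07)--(.5,.43)--cycle;
\filldraw[fill=gray!30] (.57,.07)--(.07,.3)--(.07,.07)--cycle;
\filldraw[fill=gray!12] (.07,.57)--(.07,.354)--(.39,.207)--cycle;
\filldraw[fill=gray!12] (.07,.57)--(.459,.228)--(.414,.458)--(.07,.802)--cycle;
\draw[very thick] (0,0)--(.57,.07)--(.07,.57)--(-.12,.06);
\foreach \x/\y in {0/0,.57/.07,.07/.57,-.12/.06} \fill (\x,\y) circle (.009);
\node at (.64,.18) {$\Phi_1$}; \node at (.2,.15) {$\Phi_2$};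
\node at (.16,.39) {$\Phi_3$}; \node at (.25,.52) {$\Phi_4$};
\node[below] at (.57,0) {$B_1$}; \node[left] at (0,.6) {$B_2$};
\node[left] at (-.12,.06) {$q$}; \node[above right] at (.5,.43) {$Z$}; \node[left] at (.075,.29) {$Z'$};
\end{tikzpicture}
\caption{The four fans in the triangle $pPQ$, with margins exaggerated. The fans $\Phi_1,\Phi_2$ have a vertex at $B_1$ and leave free the wedge between the rays $B_1Z$ and $B_1Z'$. The fans $\Phi_3,\Phi_4$ have a vertex at $B_2$, lie in that wedge and are shrunk toward $B_2$. The thick loop $pB_1B_2q$ separates the inner fans $\Phi_2,\Phi_3$ from the outer fans $\Phi_1,\Phi_4$.}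
\label{fig:fans}
\end{figure}

In this section and the next we use the orientation-preserving affine coordinates $(\xi,\zeta)\leftrightarrow p+\xi(P-p)+\zeta(Q-p)$. Then $\Delta=\{\xi,\zeta\ge0,\ \xi+\zeta\le1\}$, $p=(0,0)$ and $q=(\alpha,\beta)$. Lattice points are still the points of $\Lambda$, but distances and angles are Euclidean in $(\xi,\zeta)$. The \emph{share} of a set is its area divided by $|\Delta|$, which is twice its Euclidean area in these coordinates; $[UVW]$ is the share of the triangle $UVW$. Finally $N_\varepsilon(R)$ is the closed $\varepsilon$-neighborhood of $R$ in the sup-norm. The drawings assembled around $B_1$ and $B_2$ will stick out of the fans by at most $\varepsilon$, so every separation is needed with that margin.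

\begin{lemma}\label{lem:fans}
Let $0<\nu\le\frac1{100}$, $0<\varepsilon\le10^{-5}\nu^4$, $8/\omega(\Delta)\le\varepsilon$ and $\alpha<0<\beta\le\nu/100$. Let $\gamma_1,\dots,\gamma_4\ge\nu/8$ have sum at most $1-\nu/2$. Then there are lattice points $B_1=(\xi_1,\zeta_1)$ and $B_2=(\xi_2,\zeta_2)$ in $\operatorname{int}\Delta$, convex polygons $\Phi_1,\Phi_2$ with vertex $B_1$ and $\Phi_3,\Phi_4$ with vertex $B_2$, each with at most four vertices and $\Phi_i$ of share at least $\gamma_i$, and angles $0<\theta_1<\theta_2<\pi$ and $-\frac\pi2<\eta_1<\eta_2<\frac\pi2$ such that, with $R_1=\Phi_1\cup\Phi_2$ and $R_2=\Phi_3\cup\Phi_4$: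
\begin{itemize}
\item[(i)] seen from $B_1$, $\Phi_1$ lies in the directions $[0,\theta_1]$ and $\Phi_2$ in $[\theta_2,\pi]$; seen from $B_2$, $\Phi_3$ lies in $[-\frac\pi2,\eta_1]$ and $\Phi_4$ in $[\eta_2,\frac\pi2]$;
\item[(ii)] if $u_i\in N_\varepsilon(B_i)$ for $i=1,2$, then $u_2-u_1$ has direction in $(\theta_1,\theta_2)$ and $u_1-u_2$ has direction in $(\eta_1,\eta_2)$;
\item[(iii)] $N_\varepsilon(R_1)$ and $N_\varepsilon(R_2)$ are disjoint subsets of $\operatorname{int}\Delta$;
\item[(iv)] $N_\varepsilon(R_2)\subset\{\zeta>\zeta_1\}$;
\item[(v)] $N_\varepsilon(R_1)$ misses the segment $B_2q$;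
\item[(vi)] the segments $pB_1$ and $B_2q$ are disjoint.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\delta=\nu/100$, $\gamma_{\rm in}=\gamma_2+\gamma_3$, $\gamma_{\rm out}=\gamma_1+\gamma_4$ and $b=\sqrt{\gamma_{\rm in}+\nu/8}$. Both $\gamma_{\rm in}$ and $\gamma_{\rm out}$ lie in $[\frac\nu4,1]$. Hence $b\ge\sqrt{3\nu/8}\ge0.6\sqrt\nu\ge6\nu$, and $b^2\le1-\frac\nu2-\frac\nu4+\frac\nu8=1-\frac{5\nu}8$ gives $b\le1-\frac{5\nu}{16}$. Also $(1-\delta)^{-3}\le1+4\delta=1+\frac\nu{25}$, so
\begin{equation}\label{eq:slack}
\gamma+\tfrac\nu{25}\ge(1-\delta)^{-3}\gamma\qquad\mbox{for }0\le\gamma\le1 .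
\end{equation}

\emph{The frame.} Every axis-parallel square of side $\varepsilon$ contains a translate of $\frac8{\omega(\Delta)}(\Delta-p)$, which has lattice width $8$, hence a lattice point by Lemma~\ref{lem:point}. Choose lattice points $B_1,B_2$ with
\[
\xi_1,\zeta_2\in[\delta+b,\delta+b+\varepsilon],\qquad\zeta_1,\xi_2\in[\delta,\delta+\varepsilon],
\]
and let $G=(\xi_2,\zeta_1)$, $P'=(1-2\delta,\zeta_1)$, $Q'=(\xi_2,1-2\delta)$. Then
\begin{equation}\label{eq:lengths}
\xi_1-\xi_2,\ \zeta_2-\zeta_1\in[b-\varepsilon,b+\varepsilon]\subset[\tfrac\nu2,1],\qquad 1-2\delta-\xi_1,\ 1-2\delta-\zeta_2\ge1-3\delta-b-\varepsilon\ge\tfrac\nu4 .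
\end{equation}
So $B_1$ lies inside the horizontal segment $GP'$ and $B_2$ inside the vertical segment $GQ'$. On the triangle $GP'Q'$ we have $\xi,\zeta\ge\delta$ and $\xi+\zeta\le1-\delta+\varepsilon$, as one sees at the vertices. Since $3\varepsilon<\delta$, this gives $N_\varepsilon(GP'Q')\subset\operatorname{int}\Delta$. Let $H$ be the homothety with center $B_2$ and ratio $1-\delta$.

\emph{Inner fans.} The triangle $GB_1B_2$ has share $\sigma_{\rm in}=(\xi_1-\xi_2)(\zeta_2-\zeta_1)\ge b^2-2\varepsilon\ge\gamma_{\rm in}+\frac\nu9$, so $\sigma_{\rm in}\ge(1-\delta)^{-3}\gamma_{\rm in}$ by \eqref{eq:slack}. Let $\chi=\gamma_2/\gamma_{\rm in}$; then $\chi\ge\frac\nu8$ and $1-\chi=\gamma_3/\gamma_{\rm in}\ge\frac\nu8$. Let $Z'=G+\chi(B_2-G)$ and $\Phi_2=\operatorname{conv}(B_1,Z',G)$, of share $\chi\sigma_{\rm in}\ge\gamma_2$. The remaining triangle has share $[B_1Z'B_2]=(1-\chi)\sigma_{\rm in}\ge(1-\delta)^{-3}\gamma_3$. Let $Y'=B_1+\delta(Z'-B_1)$ and $\Phi_3=H(\operatorname{conv}(B_2,Z',Y'))$. Passing from $B_1$ to $Y'$ costs a factor $1-\delta$ and $H$ costs $(1-\delta)^2$, so $\Phi_3$ has share at least $\gamma_3$.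

\emph{Outer fans.} The convex quadrilateral $B_1P'Q'B_2$ is $GP'Q'$ minus $GB_1B_2$, so its share is
\[
\sigma_{\rm out}\ge(1-3\delta-\varepsilon)^2-(b+\varepsilon)^2\ge(1-6\delta-2\varepsilon)-(\gamma_{\rm in}+\tfrac\nu8+3\varepsilon)\ge\gamma_{\rm out}+\tfrac\nu4 ,
\]
where we used $1-\gamma_{\rm in}\ge\gamma_{\rm out}+\frac\nu2$ and $\frac\nu8+6\delta+5\varepsilon\le\frac\nu4$. By \eqref{eq:slack}, $\sigma_{\rm out}\ge(1-\delta)^{-3}\gamma_{\rm out}$. By continuity there is a point $Z$ on the path $P'\to Q'\to B_2$ such that the segment $B_1Z$ cuts the quadrilateral into a part $\Phi_1\ni P'$ of share $\frac{\gamma_1}{\gamma_{\rm out}}\sigma_{\rm out}\ge\gamma_1$ and a part $\Phi_4^0\ni B_2$ of share $\frac{\gamma_4}{\gamma_{\rm out}}\sigma_{\rm out}\ge(1-\delta)^{-3}\gamma_4$. If $Z\in P'Q'$, these are $\operatorname{conv}(B_1,P',Z)$ and $\operatorname{conv}(B_1,Z,Q',B_2)$; if $Z\in Q'B_2$, they are $\operatorname{conv}(B_1,P',Q',Z)$ and $\operatorname{conv}(B_1,Z,B_2)$. Both have positive area, so $Z\ne P',B_2$. Let $Y=B_1+\delta(Z-B_1)$. Replace the vertex $B_1$ of $\Phi_4^0$ by $Y$, and let $\Phi_4$ be the image of the resulting polygon under $H$.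 The replacement cuts off the triangle $B_1YB_2$, of share $\delta[B_1ZB_2]$, which is at most $\delta$ times the share of $\Phi_4^0$. So $\Phi_4$ has share at least $\gamma_4$.

\emph{Proof of (i).} Let $\theta_1,\theta_2$ be the directions of $Z,Z'$ seen from $B_1$, and $\eta_1,\eta_2$ those of $Y',Y$ seen from $B_2$. Seen from $B_1$, the direction increases strictly from $0$ to $\pi$ along the path $P'\to Q'\to G$, which passes through the distinct points $P',Z,B_2,Z',G$ in this order. So $0<\theta_1<\theta_2<\pi$, the direction of $B_2$ lies in $(\theta_1,\theta_2)$, and $\Phi_1,\Phi_2$ lie where claimed. Seen from $B_2$, the point $Z'$ has direction $-\frac\pi2$, the point $Q'$ has direction $\frac\pi2$, and $B_1$ has a direction $\eta_0\in(-\frac\pi2,0)$. As $Y'$ lies strictly between $Z'$ and $B_1$, we get $-\frac\pi2<\eta_1<\eta_0$. The point $Z$ lies in the quadrilateral but not on the line $B_1B_2$, so its direction is in $(\eta_0,\frac\pi2]$, and $Y$ lies strictly between $B_1$ and $Z$; hence $\eta_0<\eta_2<\frac\pi2$. The map $H$ does not change directions at $B_2$, so $\Phi_3$ lies between the rays to $Z'$ and $Y'$, and $\Phi_4$ between the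 rays to $Y$ and $Q'$.

\emph{Margins.} We claim $[B_1B_2Z]\ge\nu^2/8$ and $[B_1B_2Z']\ge\nu^2/8$. The second share is at least $\gamma_3\ge\nu/8$. If $Z\in Q'B_2$, the first is the share of $\Phi_4^0$, at least $\nu/8$. If $Z\in P'Q'$, then $[B_1B_2Z]$ is an affine function of $Z$ on $P'Q'$, which lies on one side of the line $B_1B_2$, and at $P'$ and $Q'$ it is a product base times height, at least $\frac\nu4\cdot\frac\nu2$ by \eqref{eq:lengths}. For a triangle $UVW$ in $\Delta$ the distance from $U$ to the line $VW$ is $[UVW]/|VW|\ge\frac12[UVW]$, since $|VW|\le\sqrt2$. Therefore the distances $d_1,d_2$ from $B_2$ to the lines $B_1Z$, $B_1Z'$ are at least $\nu^2/16$. Since $[B_1B_2Y]=\delta[B_1B_2Z]$ and $[B_1B_2Y']=\delta[B_1B_2Z']$, the distances from $B_1$ to the lines $B_2Y$, $B_2Y'$ are at least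
\[
\kappa:=\delta\,\frac{\nu^2}{16}=\frac{\nu^3}{1600}>2\sqrt2\,\varepsilon .
\]

\emph{Proof of (ii).} We have $u_2-u_1=(B_2-B_1)+e$ with Euclidean norm $|e|\le2\sqrt2\,\varepsilon<\kappa$. The cone over $(\theta_1,\theta_2)$ is an intersection of two open half-planes, and $B_2-B_1$ lies in it at distances $d_1,d_2\ge\kappa$ from their boundary lines. So $u_2-u_1$ lies in it. The same argument applies to $B_1-B_2$ and the cone over $(\eta_1,\eta_2)$, whose boundary lines are parallel to $B_2Y'$ and $B_2Y$.

\emph{Proof of (iii).} Let $g_1,g_2$ be the signed distances to the lines $B_1Z$, $B_1Z'$, positive at $B_2$. Let $R_2^0=\operatorname{conv}(B_1,Z',B_2)\cup\Phi_4^0$, the part of $GP'Q'$ in the directions $[\theta_1,\theta_2]$ from $B_1$. On it $g_1,g_2\ge0$. Since $R_2\subset H(R_2^0)$ and $g_i(H(w))=\delta g_i(B_2)+(1-\delta)g_i(w)$, we have $g_i\ge\delta d_i\ge\kappa$ on $R_2$. On the other hand $g_1\le0$ in the directions $[0,\theta_1]$ from $B_1$, so on $\Phi_1$, and $g_2\le0$ in the directions $[\theta_2,\pi]$, so on $\Phi_2$. Thus $R_1$ and $R_2$ have distance at least $\kappa>2\sqrt2\,\varepsilon$, and their neighborhoods are disjoint. Both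 sets lie in $GP'Q'$.

\emph{Proof of (iv).} On $R_2^0$ we have $\zeta\ge\zeta_1$, so on $R_2$ we have $\zeta\ge\zeta_1+\delta(\zeta_2-\zeta_1)\ge\zeta_1+\nu^2/200>\zeta_1+\varepsilon$.

\emph{Proof of (v).} A point of $B_2q$ has the form $w=(\xi_2-\lambda(\xi_2-\alpha),\ \zeta_2-\lambda(\zeta_2-\beta))$ with $\lambda\in[0,1]$. Here $\xi_2-\alpha>\delta$ because $\alpha<0$, and $0<\zeta_2-\beta\le1$ because $0<\beta\le\delta<\zeta_2$; this is the only use of the upper bound on $\beta$. So both coordinates of $w-B_2$ are nonpositive. Suppose $o\in R_1$ and $|o-w|_\infty\le\varepsilon$.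

Let $o\in\Phi_1$. If $\theta_1\le\frac\pi2$, then $\xi(o)\ge\xi_1\ge\xi_2+\frac\nu2>\xi(w)+\varepsilon$, a contradiction. If $\theta_1>\frac\pi2$, the gradient $(-\sin\theta_1,\cos\theta_1)$ of $g_1$ has negative coordinates, so $g_1(w)\ge g_1(B_2)=d_1>\sqrt2\,\varepsilon$, while $g_1(o)\le0$; this is again a contradiction.

Let $o\in\Phi_2$. This fan touches the vertical line through $B_2$, but only well below $B_2$, where the segment has already moved to the left. Indeed $\zeta(w)\le\zeta(o)+\varepsilon\le\zeta(Z')+\varepsilon$, so
\[
\lambda\ge\lambda(\zeta_2-\beta)\ge(1-\chi)(\zeta_2-\zeta_1)-\varepsilon\ge\tfrac{\nu^2}{16}-\varepsilon\ge\tfrac{\nu^2}{17}.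
\]
Then $\xi(w)\le\xi_2-\lambda\delta\le\xi_2-\nu^3/1700<\xi_2-\varepsilon\le\xi(o)-\varepsilon$, a contradiction.

\emph{Proof of (vi).} The function $\zeta-\xi$ is positive at $B_2$ and at $q$, where it equals $\beta-\alpha$; it is zero at $p$ and negative at $B_1$.
\end{proof}

\section{Link drawings}\label{sec:link}

We prove $\mathsf L(m)$. Let $X,s,t,\Delta,q$ be given, and $a=\varphi(m)$.

\subsection*{Cutting the path}

Choose an edge $yz$ on the path from $s$ to $t$, with $y$ on the side of $s$. Removing it leaves trees $C_1\ni s,y$ and $C_2\ni t,z$. Root $C_1$ at $s$, order the children of $s$ counterclockwise starting after the extra edge, and put a port at $y$ in the place of the edge $yz$. Root $C_2$ at $t$ in the same way, with a port at $z$. Choose cores $S_1\ni s,y$ and $S_2\ni t,z$: by Lemma~\ref{lem:core} with threshold $h$ if $m>M$, and $S_i=V(C_i)$ if $m\le M$. In $\operatorname{Seq}(s)$ the atoms before the port are assigned to the fan $\Phi_1$ and those after it to $\Phi_2$. In $\operatorname{Seq}(t)$ the atoms before the port are assigned to $\Phi_3$ and those after it to $\Phi_4$. Let $N$ be the total number of atoms.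

Our next goal is to apply Lemma~\ref{lem:fans} and to find for each atom $e$ a triangle $K_e$ inside its fan, with apex $B_1$ or $B_2$, in counterclockwise order within each fan, together with vectors $d_v$ of sup-norm at most $\varepsilon/N$, so that the drawings required in Lemma~\ref{lem:assembly} exist.

\subsection*{Allocation for $m>M$}

Let $\Sigma_i$ be the sum of the $A_e$ over the atoms of fan $i$, and $\gamma_i=\Sigma_i/a+\nu/8$. By Lemma~\ref{lem:budget} for the pair $C_1,C_2$, $\sum\gamma_i\le1-\nu/2$. By Lemma~\ref{lem:param}, $\nu\le\frac1{100}$, $8/\omega(\Delta)\le8a^{-2/5}\le\varepsilon$ and $\beta\le m^{-1/10}\le\nu/100$. So Lemma~\ref{lem:fans} applies.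

Fix a fan $\Phi_i$ and cut it from its vertex $B_1$ or $B_2$ into at most two triangles. One of them may be too thin to be of use, so we use only those of share at least $\nu^2$. The fan has share at least $\nu/8>2\nu^2$, so at most one triangle is discarded, and its share is less than $\nu^2\le\nu/100$. The used triangles thus have total area at least $\Sigma_i+(\frac18-\frac1{100})\nu a$. A used triangle $K$ has $w_0:=\omega(K)\ge\frac12\nu^2a^{2/5}$ by Lemma~\ref{lem:share}, so $W\le w_0/2$ and $b_K\le\frac\nu{100}|K|$ by Lemma~\ref{lem:param}(c).

If one triangle $K$ is used, then $\Sigma_i+b_K\le\Sigma_i+\frac\nu{100}a<|K|$, and all atoms go into $K$. If two triangles $K,K'$ are used, in counterclockwise order, put into $K$ the longest initial segment of the atoms of the fan whose total area $\Sigma'$ satisfies $\Sigma'+b_K<|K|$, and the rest into $K'$. If there is a rest, then $\Sigma'+A_{\max}+b_K\ge|K|$ by maximality. Since $A_{\max}+b_K+b_{K'}\le\frac{2\nu}{100}a$ by Lemma~\ref{lem:param}(b),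
\[
(\Sigma_i-\Sigma')+b_{K'}\le\Sigma_i+\tfrac{2\nu}{100}a-|K|<|K'| .
\]
In all cases Lemma~\ref{lem:alloc} gives sectors $K_e$ in the right order with $|K_e|=A_e$ and $\omega(K_e)\ge W$. Choose the $d_v$ as in Lemma~\ref{lem:recurse}, which provides the drawings of blocks and links. Since $K_{D_v}\subset\Delta$, each $d_v$ has sup-norm at most $\varrho$, and $N\varrho\le100m^{1/10}\varrho\le\varepsilon$.

\subsection*{Allocation for $m_0\le m\le M$}

Apply Lemma~\ref{lem:fans} with $\nu=\frac1{100}$, $\varepsilon=10^{-13}=10^{-5}\nu^4$ and all $\gamma_i=\frac18$. This is allowed since $8/\omega(\Delta)\le8a^{-2/5}\le8M^{-8}\le\varepsilon$ and $\beta\le m_0^{-1/10}\le M^{-2/25}\le10^{-4}$. Cut each fan as before, take a triangle of share at least $\frac1{16}$, and divide it into as many sectors of equal area as the fan has atoms. All atoms are dummies, and $N\le m$. By Lemma~\ref{lem:share} the sectors have lattice width at least $W':=a^{2/5}/(32m)$. With $\varrho'=8/W'$ choose $d_v\in\Lambda\cap\operatorname{int}\varrho'(K_{D_v}-B_i)$ by Lemma~\ref{lem:point}. These vectors have sup-norm at most $\varrho'$, and $N\varrho'\le256m^2a^{-2/5}\le256M^{-6}\le\varepsilon$.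 No drawings of blocks or links are required.

\subsection*{The drawing}

Measure angles in the coordinates $(\xi,\zeta)$, as Remark~\ref{rem:affine} permits, and let $\Theta_e$ be the open angle of $K_e$ at its apex. For $C_1$ take $O=B_1$, $\Theta^*=(0,\pi)$, $\Theta_{\rm port}=(\theta_1,\theta_2)$; for $C_2$ take $O=B_2$, $\Theta^*=(-\frac\pi2,\frac\pi2)$, $\Theta_{\rm port}=(\eta_1,\eta_2)$. By Lemma~\ref{lem:fans}(i) these are layouts. Lemma~\ref{lem:assembly} gives drawings $\Gamma_1$ of $C_1$ and $\Gamma_2$ of $C_2$ with $s$ at $B_1$ and $t$ at $B_2$. Add the segments $ps$, $yz$ and $tq$. From now on nodes are identified with their positions.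

\emph{Location.} We claim $\Gamma_i\subset N_\varepsilon(R_i)$. A sum of vectors $\lambda_vd_v$ over distinct core nodes $v$, with $\lambda_v\in[0,1]$, has sup-norm at most $\varepsilon$. So the core nodes of $C_i$ lie in $N_\varepsilon(B_i)$, and so do the edges between them. The bodies are translates of triangles $K_e\subset R_i$ by such sums. There remain the edges $t'q'$ from a link $X'$, hanging from $v'$, to $q'=q_{X'}$. Write $t'=v'+k$ with $k\in K_{X'}-B_i$. A point of the edge is
\[
v'+(1-\lambda)k+\lambda d_{q'}=\bigl(B_i+(1-\lambda)k\bigr)+\bigl((v'-B_i)+\lambda d_{q'}\bigr),\qquad0\le\lambda\le1 ,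
\]
where the first term lies in $K_{X'}$ and the second is a sum of the above kind. This proves the claim. By Lemma~\ref{lem:fans}(iii) all nodes of $X$ lie in $\operatorname{int}\Delta$, and then so do $\Gamma_1$, $\Gamma_2$ and $yz$, while $p$ and $q$ do not. By Lemma~\ref{lem:assembly}(a), $\Gamma_1\setminus\{s\}\subset\{\zeta>\zeta_1\}$ and $\Gamma_2\setminus\{t\}\subset\{\xi>\xi_2\}$.

\emph{Planarity.} The references (ii)--(vi) are to Lemma~\ref{lem:fans}.
\begin{itemize}
\item $\Gamma_1\cap\Gamma_2=\emptyset$ by (iii).
\item The nodes $y$ and $z$ are core nodes, so $y\in N_\varepsilon(B_1)$ and $z\in N_\varepsilon(B_2)$. By (ii) the segment $yz$ leaves both through the port. By Lemma~\ref{lem:assembly}(c) it meets $\Gamma_1$ only in $y$ and $\Gamma_2$ only in $z$, and $yz\setminus\{y\}\subset\{\zeta>\zeta_1\}$, $yz\setminus\{z\}\subset\{\xi>\xi_2\}$.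
\item On $ps$ we have $\zeta\le\zeta_1$, with equality only at $s$. So $ps$ meets $\Gamma_1\cup yz$ only in $s$, and it misses $\Gamma_2$ by (iv).
\item On $tq$ we have $\xi\le\xi_2$, with equality only at $t$, since $\alpha<0<\xi_2$. So $tq$ meets $\Gamma_2\cup yz$ only in $t$, and it misses $\Gamma_1$ by (v).
\item $ps\cap tq=\emptyset$ by (vi).
\end{itemize}

\emph{Orders.} At nodes other than $s$ and $t$ the orders are correct by Lemma~\ref{lem:assembly}(b),(c). At $s$ all edges except $sp$ have directions in $(0,\pi)$, increasing in the prescribed linear order, and $p-s$ has negative $\zeta$-coordinate, so its direction lies outside $(0,\pi)$. Hence the edges follow $sp$ counterclockwise in the right order. At $t$ all edges except $tq$ have directions in $(-\frac\pi2,\frac\pi2)$, increasing in the prescribed linear order, and $q-t$ has negative $\xi$-coordinate, so the same conclusion holds.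

This is a link drawing, so $\mathsf L(m)$ holds. Together with Section~\ref{sec:rooted} this completes the induction and proves Proposition~\ref{prop:main}.

\section{From triangles to rectangles}\label{sec:final}

\begin{proof}[Proof of Theorems~\ref{thm:area} and~\ref{thm:rect}]
Let an ordered tree with $n$ nodes be given. The cyclic orders do not depend on the root, so we may take any node $r$ as root; cut the cyclic order at $r$ anywhere to get a linear order. Let $n^*=\max(n,m_0)\le m_0n$ and $\varphi^*=\varphi(n^*)\le2Fm_0n$. Let $l_1,l_2>0$ satisfy $l_1l_2=2\varphi^*$ and $\min(l_1,l_2)\ge(\varphi^*)^{2/5}$. The triangle with apex $(0,0)$ and further vertices $(l_1,0)$, $(0,l_2)$ has area $\varphi^*$ and, by Example~\ref{ex:right}, lattice width at least $(\varphi^*)^{2/5}$. By $\mathsf R(n^*)$ the tree has a rooted drawing in it, hence in $[0,l_1]\times[0,l_2]$, with $r$ at $(0,0)$. The edges at $r$ leave in increasing angle within a right angle, in the linear order, so the cyclic order at $r$ is also correct and the drawing is order-preserving.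

For Theorem~\ref{thm:area} take $l_1=l_2=\sqrt{2\varphi^*}$, which is at least $1$ and at least $(\varphi^*)^{2/5}$ because $\varphi^*\ge1$. The area is at most $(l_1+1)^2\le4l_1^2=8\varphi^*\le16Fm_0\,n$. The lower bound $n$ holds for every drawing.

For Theorem~\ref{thm:rect} let $C=4Fm_0$ and choose $\{i,j\}=\{1,2\}$ with $L_i\le L_j$. If $L_i\ge\sqrt{2\varphi^*}$, take $l_1=l_2=\sqrt{2\varphi^*}$. Otherwise take $l_i=L_i$ and $l_j=2\varphi^*/L_i$. Then $l_i\ge Cn^{2/5}\ge(2Fm_0n)^{2/5}\ge(\varphi^*)^{2/5}$ and $l_j>\sqrt{2\varphi^*}>l_i$, and $l_j\le L_j$ because $L_1L_2\ge Cn\ge2\varphi^*$. In both cases $[0,l_1]\times[0,l_2]\subset[0,L_1]\times[0,L_2]$. The choice $L_1=L_2=C\sqrt n$ gives width and height $O(\sqrt n)$.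
\end{proof}

The constants obtained in this way are very large; we have made no attempt to optimize them.

\begin{thebibliography}{1}
\bibitem{report}
\emph{Area-Efficient Grid Drawings of Graphs},
\texttt{https://cse.buffalo.edu/tech-reports/2003-08.pdf}.
\end{thebibliography}
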